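# Sets without large parallelepipeds that are not $\Lambda(2)$

## 1. Two functions on $(\mathbb Z/3)^l$

Let $\omega=e^{2\pi i/3}$ and give $\mathbb Z/3$ the uniform probability measure. The function $h(z)=1+\omega^z$ has $|h|=2,1,1$ at $z=0,1,2$. So
$$\|h\|_1=\tfrac43,\qquad \|h\|_2^2=\tfrac{4+1+1}{3}=2 .$$
Now take $l$ independent copies and multiply. On $(\mathbb Z/3)^l$ let
$$f(z)=\prod_{i=1}^l(1+\omega^{z_i})=\sum_{x\in\{0,1\}^l}\omega^{x\cdot z}.$$
The norms multiply: $\|f\|_1=(4/3)^l$ and $\|f\|_2=2^{l/2}$. Hence
$$\frac{\|f\|_2}{\|f\|_1}=\Big(\frac98\Big)^{l/2}. \tag{1}$$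
The two norms drift apart exponentially in $l$.

Compare this with the sum $g(z)=\omega^{z_1}+\dots+\omega^{z_l}$. Here $\|g\|_2^2=l$, and $|g|^2=l+\sum_{i\ne j}\omega^{z_i-z_j}$. The characters $\omega^{z_i-z_j}$ with $i\neq j$ are nontrivial and pairwise different, so by Parseval $\|g\|_4^4=l^2+l(l-1)\le 2\|g\|_2^4$. Hölder's inequality gives $\|g\|_2^3\le\|g\|_1\|g\|_4^2\le\sqrt2\,\|g\|_1\|g\|_2^2$, that is, $\|g\|_2\le\sqrt2\,\|g\|_1$ for every $l$.

Both functions have all their nonzero Fourier coefficients equal to $1$. What differs is the set of frequencies. The frequencies of $f$ form a cube $\{0,1\}^l$; those of $g$ are $l$ independent vectors. So cubes in the spectrum can drive $\|\cdot\|_2/\|\cdot\|_1$ to infinity. Are cubes the only reason why this ratio can blow up?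

## 2. Parallelepipeds, $\Lambda(p)$ sets and four theorems

Let $G$ be a compact abelian group with normalized Haar measure, and $\Gamma$ its discrete dual group, written additively. For $0<p<\infty$ put $\|f\|_p=(\int_G|f|^p)^{1/p}$; for $p<1$ this is only a quasi-norm. Always $\|f\|_q\le\|f\|_p$ for $q<p$.

**Definition (parallelepiped).** For $d\ge1$, a parallelepiped of dimension $d$, or *$d$-cube*, in $\Gamma$ is a set $\{\chi_0+\sum_{i=1}^d\varepsilon_i\chi_i:\varepsilon_i\in\{0,1\}\}$ consisting of $2^d$ distinct elements. A set contains parallelepipeds of arbitrarily large dimension if it contains a $d$-cube for every $d$.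

In $\mathbb Z$, the set $\{0,1,2,3\}=\{0,1\}+\{0,2\}$ is a $2$-cube, but $\{0,1,2\}=\{0,1\}+\{0,1\}$ is not a cube, since two of its four vertices coincide. In $\mathbb F_2^n$ the $d$-cubes are exactly the $d$-dimensional affine subspaces, because the subset sums of $\chi_1,\dots,\chi_d$ are distinct precisely when these vectors are linearly independent. Setting some $\varepsilon_i=0$ shows that a $d$-cube contains $d'$-cubes for all $1\le d'\le d$.

**Definition ($\Lambda(p)$).** For $p>0$, a set $E\subseteq\Gamma$ is $\Lambda(p)$ if there are some $q\in(0,p)$ and a constant $c$ with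
$$\|f\|_p\le c\,\|f\|_q\qquad\text{whenever $\operatorname{supp}\widehat f$ is a finite subset of }E. \tag{2}$$

By (1), the union over $l$ of the cubes of Section 1, placed in separate blocks of coordinates of $\bigoplus_n\mathbb F_3$, violates (2) for $p=2$, $q=1$. Lemma 5 below shows that the choice of $q$ is irrelevant, so this union is not $\Lambda(2)$.

It is known that a set which is $\Lambda(p)$ for some $p>0$ cannot contain parallelepipeds of arbitrarily large dimension. The question, taken from "The support of a function with thin spectrum", is the converse for $p=2$: if $E\subseteq \Gamma$ contains no parallelepipeds of arbitrarily large dimension, must $E$ be $\Lambda(2)$? The answer is no.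

**Theorem 1.** Let $p$ be an odd prime and $\Gamma=\bigoplus_{n\ge1}\mathbb F_p$, the dual of $G=\prod_{n\ge1}\mathbb Z/p$. There are $d$ and $E\subset\Gamma$ such that $E$ contains no parallelepiped of dimension $\ge d$ and $E$ is not $\Lambda(2)$.

**Theorem 2.** If $\Gamma$ is not of bounded exponent (for example $\Gamma=\mathbb Z$), there is $E\subset\Gamma$, with no parallelepipeds of arbitrarily large dimension, that is not $\Lambda(p)$ for any $p>0$.

**Theorem 3.** Every infinite $\Gamma$ contains a set with no parallelepipeds of arbitrarily large dimension that is not $\Lambda(2)$. Hence, for a given $\Gamma$, the implication "no parallelepipeds of arbitrarily large dimension $\Rightarrow\Lambda(2)$" holds if and only if $\Gamma$ is finite.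

**Theorem 4.** In every $\Gamma$, a set with no parallelepiped of dimension $2$ satisfies $\|f\|_4\le4^{1/4}\|f\|_2$ for all $f$ with finite spectrum in it; so it is $\Lambda(4)$. Hence counterexamples must contain $2$-dimensional parallelepipeds.

Two facts about the definition are used throughout.

**Lemma 5.** If $E$ is $\Lambda(p)$, then for every $0<r<p$ there is $c'$ with $\|f\|_p\le c'\|f\|_r$ for all $f$ with finite spectrum in $E$. Consequently $\Lambda(p)\Rightarrow\Lambda(p')$ for $0<p'<p$.

*Proof.* Let (2) hold with $q$ and $c$. If $r\ge q$, then $\|f\|_q\le\|f\|_r$ and we are done. If $r<q$, write $\frac1q=\frac\theta r+\frac{1-\theta}p$ with $0<\theta<1$. Hölder with the exponents $\frac r{\theta q}$ and $\frac p{(1-\theta)q}$, whose reciprocals sum to $1$, applied to $|f|^q=|f|^{\theta q}|f|^{(1-\theta)q}$ gives $\|f\|_q\le\|f\|_r^\theta\|f\|_p^{1-\theta}$. So $\|f\|_p\le c\|f\|_r^\theta\|f\|_p^{1-\theta}$, and $\|f\|_p\le c^{1/\theta}\|f\|_r$. For the last claim take $r<p'$: then $\|f\|_{p'}\le\|f\|_p\le c'\|f\|_r$. $\square$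

**Lemma 6.** Let $\Gamma'\le\Gamma$ be a subgroup and $E\subseteq\Gamma'$. Then $E$ is $\Lambda(p)$ as a subset of $\Gamma$ if and only if it is so as a subset of $\Gamma'$, and $E$ contains the same cubes in either group.

*Proof.* Restricting characters gives a continuous homomorphism $R:G=\widehat\Gamma\to\widehat{\Gamma'}$. It is onto, because characters of $\Gamma'$ extend to $\Gamma$, and so it maps Haar measure to Haar measure. A function on $G$ with finite spectrum in $\Gamma'$ is $f\circ R$, where $f$ on $\widehat{\Gamma'}$ has the same coefficients; all norms of $f$ and $f\circ R$ agree. For a cube in $E$, $\chi_0\in E$ and each $\chi_i$ is a difference of elements of $E$, so all of them lie in $\Gamma'$. $\square$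

## 3. No $2$-cubes: an $L^4$ computation

We start with the smallest dimension for which the hypothesis has content. The computation of $\|g\|_4$ in Section 1 generalizes.

*Proof of Theorem 4.* Let $E$ contain no $2$-cube and let $f=\sum_{x\in E}a_xx$ be a finite sum. For $\gamma\in\Gamma$ put $X_\gamma=\{x: x\in E,\ x+\gamma\in E\}$. The coefficient of $|f|^2=f\overline f$ at $\gamma$ is
$$r_\gamma=\sum_{x\in X_\gamma}a_{x+\gamma}\overline{a_x},\qquad\text{so}\qquad \|f\|_4^4=\sum_\gamma|r_\gamma|^2,\qquad r_0=\|f\|_2^2 .$$
Let $\gamma\ne0$ and let $x\ne y$ be in $X_\gamma$. The points $x,\,x+\gamma,\,y,\,y+\gamma$ of $E$ are $x+\{0,\gamma\}+\{0,y-x\}$. They do not form a $2$-cube, so two of them coincide. Since $\gamma\ne0$ and $x\ne y$, this forces $y=x+\gamma$ or $y=x-\gamma$. With $x$ fixed, this shows $|X_\gamma|\le3$. By Cauchy–Schwarz,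
$$\sum_{\gamma\ne0}|r_\gamma|^2\le3\sum_{\gamma\ne0}\sum_{x\in X_\gamma}|a_{x+\gamma}|^2|a_x|^2\le3\Big(\sum_x|a_x|^2\Big)^2=3\|f\|_2^4 .$$
Adding $|r_0|^2=\|f\|_2^4$ gives $\|f\|_4^4\le4\|f\|_2^4$. So $E$ is $\Lambda(4)$, and by Lemma 5 also $\Lambda(2)$; a set that is not $\Lambda(2)$ must contain a $2$-cube. $\square$

One would like to go on by induction on the forbidden dimension. The argument stops at the bound on $|X_\gamma|$. In $\bigoplus_{n\ge0}\mathbb F_3$ with standard basis $e_0,e_1,\dots$, let $E=\{e_n:n\ge1\}\cup\{e_n+e_0:n\ge1\}$. Then $X_{e_0}$ contains every $e_n$, so it is infinite. Yet $E$ has no $3$-cube. To see this, delete coordinate $0$. The vertices of a cube in $E$ become points $e_n$. Suppose two directions stayed nonzero; some face would give $e_a+e_d=e_b+e_c$ with $a\ne b$ and $a\ne c$, which is impossible since the left side has a nonzero entry at $a$ and the right side has none. So at most one direction stays nonzero, the cube has at most two images, each image comes from at most two points of $E$, and the cube has at most four points.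 For this particular $E$ nothing goes wrong with the conclusion: it is a union of two sets without $2$-cubes, $f=u+w$ accordingly with $u\perp w$, and $\|f\|_4\le4^{1/4}(\|u\|_2+\|w\|_2)\le4^{1/4}\sqrt2\,\|f\|_2$. But the proof by Cauchy–Schwarz has lost its uniform constant. So we turn around and try to build a counterexample.

## 4. Thinning a cube without increasing the $L^1$ norm

The raw material is (1): the cube $\{0,1\}^l$ has a huge ratio. We want to delete points of it until no large subcube survives, and keep most of the ratio.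

The obvious way to delete points is at random. Fix $0<\rho<1$, let $\xi_x$ ($x\in\{0,1\}^l$) be independent, equal to $1$ with probability $\rho$ and to $0$ otherwise, and let $F_\rho=\sum_x\xi_x\omega^{x\cdot z}$. This test function fails for every fixed $\rho<1$. Write $F_\rho=\rho f+N$, where $N(z)=\sum_xX_x$ and $X_x=(\xi_x-\rho)\omega^{x\cdot z}$. The $X_x$ are independent, centered, with $|X_x|\le1$, and $\mathbb E|N(z)|^2=V:=\rho(1-\rho)2^l$. Expanding the fourth moment and keeping only the terms in which indices pair up,
$$\mathbb E|N|^4=\sum_x\mathbb E|X_x|^4+\sum_{x\ne y}\big(2\,\mathbb E|X_x|^2\,\mathbb E|X_y|^2+\mathbb E[X_x^2]\,\overline{\mathbb E[X_y^2]}\big)\le V+3V^2\le4V^2$$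
once $V\ge1$. Hölder gives $\mathbb E|N|\ge(\mathbb E|N|^2)^{3/2}(\mathbb E|N|^4)^{-1/2}\ge\frac12\sqrt V$. Hence
$$\mathbb E\|F_\rho\|_1\ge\tfrac12\sqrt{\rho(1-\rho)}\,2^{l/2}-\rho(4/3)^l,\qquad \mathbb E\|F_\rho\|_2^2=\rho2^l .$$
Since $4/3<\sqrt2$, the noise $N$ dominates for large $l$, and $\mathbb E\|F_\rho\|_1\ge\frac14\sqrt{1-\rho}\,\big(\mathbb E\|F_\rho\|_2^2\big)^{1/2}$. Even deleting one percent of the points at random makes the whole exponential gain of this test function disappear.

The trouble is that a cutoff of the spectrum can increase the $L^1$ norm. There is a cutoff that cannot: restriction to a coset of a subgroup. It is an average of translates.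

**Lemma 7 (coset restriction).** Let $p$ be prime, $\omega=e^{2\pi i/p}$, $M:\mathbb F_p^n\to\mathbb F_p^s$ linear and $b\in\mathbb F_p^s$. For $g(z)=\sum_{x\in\mathbb F_p^n}c_x\omega^{x\cdot z}$ on $\mathbb F_p^n$ (uniform probability measure) let $g_b(z)=\sum_{Mx=b}c_x\omega^{x\cdot z}$. Then
$$g_b(z)=p^{-s}\sum_{t\in\mathbb F_p^s}\omega^{-t\cdot b}\,g(z+M^Tt),\qquad\text{hence}\qquad\|g_b\|_1\le\|g\|_1. \tag{3}$$

*Proof.* We have $1_{\{Mx=b\}}=p^{-s}\sum_t\omega^{t\cdot(Mx-b)}$ and $t\cdot Mx=x\cdot M^Tt$. Multiply by $c_x\omega^{x\cdot z}$ and sum over $x$. The norm bound is the triangle inequality and translation invariance. $\square$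

So we cut the cube by $s$ linear equations $Mx=b$. By pigeonhole some $b$ keeps at least $2^lp^{-s}$ points. By Parseval we lose at most a factor $p^s$ in $\|\cdot\|_2^2$, and $\|\cdot\|_1$ does not grow. For $p=3$ we can afford this if $3^s$ is exponentially smaller than $(9/8)^l$.

What happens to the cubes? Try $p=3$, $l=4$ and the single equation $x_1+x_2+x_3+x_4=2$. The solutions in $\{0,1\}^4$ are the six vectors of weight $2$. Among them is the $2$-cube with vertices $(1,0,1,0),(0,1,1,0),(1,0,0,1),(0,1,0,1)$, whose directions are $(-1,1,0,0)$ and $(0,0,-1,1)$. These directions have disjoint supports, and they lie in $\ker M$. Both features are general, as we shall see in Section 5. If every nonzero vector of $\ker M$ has weight greater than $\varepsilon l$, then fewer than $1/\varepsilon$ disjoint supports fit into $l$ coordinates. So $M$ should be a parity-check matrix of a code with few checks and minimum distance proportional to $l$.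

**Lemma 8 (codes).** Let $p$ be prime, $\delta>0$, and let $0<\varepsilon<1$ satisfy
$$(pe/\varepsilon)^\varepsilon<p^\delta . \tag{4}$$
For every $l\ge1$, with $s=\lceil\delta l\rceil$, there is a linear map $M:\mathbb F_p^l\to\mathbb F_p^s$ such that every nonzero $y\in\ker M$ has weight (number of nonzero coordinates) $>\varepsilon l$.

Such $\varepsilon$ exists for each $\delta$, since $(pe/\varepsilon)^\varepsilon\to1$ as $\varepsilon\to0$.

*Proof.* Let $k=\lfloor\varepsilon l\rfloor$. If $k=0$, then $\varepsilon l<1$ and any $M$ will do. Otherwise, the number of nonzero $y$ of weight $\le k$ is at most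
$$\sum_{j\le k}\binom lj(p-1)^j\le(p-1)^k\sum_{j\le k}\binom lj\le(p-1)^k\Big(\frac{el}k\Big)^k\le\Big(\frac{pel}k\Big)^k .$$
The function $t\mapsto t\log(pel/t)$ has derivative $\log(pl/t)\ge0$ on $(0,pl]$, so $(pel/t)^t$ is increasing there, and since $k\le\varepsilon l$ the count is at most $(pe/\varepsilon)^{\varepsilon l}<p^{\delta l}$. For a uniformly random matrix $M$, each fixed $y\ne0$ has $My$ uniform in $\mathbb F_p^s$, so $y\in\ker M$ with probability $p^{-s}$. The expected number of nonzero $y\in\ker M$ of weight $\le\varepsilon l$ is less than $p^{\delta l-s}\le1$. Some $M$ has none. $\square$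

We shall have one finite set for each $l$, and must put them together without creating new cubes.

**Lemma 9 (unions).** Let $E_l\subset\Gamma_l\setminus\{0\}$, and suppose that no two distinct elements of $E_l$ have sum $0$, for every $l$. If $d\ge2$ and no $E_l$ contains a $d$-cube, then $\bigcup_lE_l\subset\bigoplus_l\Gamma_l$ contains no $d$-cube.

*Proof.* Let $Q$ be a $d$-cube in the union. Consider a $2$-face of $Q$ with vertices $a,b,c,e$, so that $a+e=b+c$ and all four are distinct. Each is a nonzero element of exactly one summand. If a summand contained exactly one of the four, projecting $a+e=b+c$ to it would show that this element is $0$. So either all four lie in one summand or they split $2+2$ between two summands. If the split is $\{a,b\},\{c,e\}$, projecting gives $a=b$. If it is $\{a,c\},\{b,e\}$, projecting gives $a=c$. If it is $\{a,e\},\{b,c\}$, projecting gives $a+e=0$ with $a\neq e$ in the same $E_l$. All three are impossible. So each $2$-face lies in one summand. Since $d\ge2$, any two adjacent vertices of $Q$ lie in a common $2$-face, and the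 graph of the cube is connected; so $Q\subset\Gamma_l$ for some $l$. Then $Q\subset E_l$, a contradiction. $\square$

The hypotheses on sums are cheap to arrange when $2\ne 0$: add one coordinate which is always $1$.

## 5. Odd $p$: proof of Theorem 1

**Step 1. Parameters.** The aim is to see that the cube has an exponential gain for every odd prime $p$. Let $\omega=e^{2\pi i/p}$ and $\lambda=\frac1p\sum_{k=0}^{p-1}|1+\omega^k|$. The mean of $|1+\omega^k|^2=2+2\cos(2\pi k/p)$ is $2$, and $|1+\omega^k|$ is not constantly $\sqrt2$, since it equals $2$ at $k=0$. By the strict Cauchy–Schwarz inequality $\lambda<\sqrt2$. Fix $\delta>0$ with $p^\delta<2/\lambda^2$, then $\varepsilon$ as in (4). For each $l\ge1$ let $M=M_l$ and $s=\lceil\delta l\rceil$ be as in Lemma 8.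

For $p=3$, $\lambda=4/3$ and $2/\lambda^2=9/8$, and $\delta=\frac1{10}$, $\varepsilon=\frac1{60}$ are admissible: $(9/8)^{10}>3$, and $\ln\big((180e)^{1/60}\big)<\frac{6.2}{60}<0.104<\frac{\ln3}{10}$.

**Step 2. The set.** We cut the cubes and shift them off the origin. For $b\in\mathbb F_p^s$ let $E_{l,b}=\{x\in\{0,1\}^l\subset\mathbb F_p^l:Mx=b\}$. There are $2^l$ points and $p^s$ values of $b$; choose $b=b_l$ with $|E_{l,b}|\ge2^lp^{-s}$. Put
$$E_l=\{(1,x):x\in E_{l,b}\}\subset\mathbb F_p^{l+1},\qquad E=\bigcup_lE_l\subset\bigoplus_l\mathbb F_p^{l+1}\cong\Gamma .$$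

**Step 3. No large cubes.** We show that the directions of a cube in $E_l$ have disjoint supports, and count coordinates. Let $\{\chi_0+\sum\varepsilon_i\chi_i\}$ be a $d$-cube in $E_l$. The first coordinates of $\chi_1,\dots,\chi_d$ are $0$, because every vertex has first coordinate $1$. In each other coordinate at most one of $\chi_1,\dots,\chi_d$ is nonzero. For suppose two of them, say $\chi_1,\chi_2$, have nonzero entries $a_1,a_2$ there, and let $\chi_0$ have entry $a_0$. Then $a_0$, $a_0+a_1$, $a_0+a_2$ lie in $\{0,1\}$ and the last two differ from $a_0$; so they are equal, and $a_1=a_2$. The entry $a_0+a_1+a_2=a_0+2a_1$ differs from $a_0$, because $p\ne2$, and from $a_0+a_1$. So it is not in $\{0,1\}$, a contradiction.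

Hence $\chi_1,\dots,\chi_d$ have disjoint supports. Each $\chi_i=(\chi_0+\chi_i)-\chi_0$ is a nonzero difference of two elements of $E_l$; apart from its first coordinate, which is $0$, it is a nonzero element of $\ker M$ and has weight $>\varepsilon l$. Thus $d\,\varepsilon l<l$, that is, $d<1/\varepsilon$. The elements of $E_l$ are nonzero, and the sum of two of them has first coordinate $2\ne0$. By Lemma 9, $E$ contains no $d$-cube for any $d\ge\max(2,1/\varepsilon)$.

**Step 4. Not $\Lambda(2)$.** We bound $\|\cdot\|_1$ from above by Lemma 7 and compute $\|\cdot\|_2$ by Parseval. Let $f(z)=\prod_{i=1}^l(1+\omega^{z_i})=\sum_{x\in\{0,1\}^l}\omega^{x\cdot z}$ on $\mathbb F_p^l$, so $\|f\|_1=\lambda^l$, and let $F(z)=\sum_{x\in E_{l,b}}\omega^{x\cdot z}$. Then $F$ is the function $f_b$ of Lemma 7, so $\|F\|_1\le\lambda^l$. Also $\|F\|_2^2=|E_{l,b}|\ge2^lp^{-s}\ge p^{-1}(2p^{-\delta})^l$, since $s\le\delta l+1$. Multiplying $F$ by the character $\omega^{z_0}$ of the extra coordinate changes no norm and moves the spectrum to $E_l\subset E$. By Lemma 6 we may compute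 norms on the finite block, and
$$\Big(\frac{\|\omega^{z_0}F\|_2}{\|\omega^{z_0}F\|_1}\Big)^2\ge\frac1p\Big(\frac2{p^\delta\lambda^2}\Big)^l\longrightarrow\infty\qquad(l\to\infty).$$
If $E$ were $\Lambda(2)$, Lemma 5 with $r=1$ would bound this ratio. So $E$ is not $\Lambda(2)$, and Theorem 1 is proved. $\blacksquare$

## 6. The group $\bigoplus_n\mathbb F_2$

For $p=2$ the proof above breaks where it used $2a_1\ne0$. The failure is total: $\{0,1\}^l$ is all of $\mathbb F_2^l$, so $E_{l,b}$ is an affine subspace of dimension at least $l-s$, which is itself a cube of dimension at least $l-s$.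

The repair is to replace $\{0,1\}$ in each coordinate by a finite set $A\subset\mathbb F_2^m$ containing no $2$-dimensional affine subspace. A cube in $A^l$ then has at most one-dimensional shadow in each coordinate. Its directions can still share coordinates: several directions may have the same nonzero entry. So disjointness of supports is not available, and instead we count all cubes in $A^l$ and choose $M$ at random. Each coordinate of a $d$-cube carries about $2^d$ possibilities, times a constant, so there are about $(C2^d)^l$ cubes; each has its directions killed with probability $2^{-sd}$. For large $d$ this works if $s/l$ exceeds $1$ by a fixed amount. The price in $\|\cdot\|_2^2$ is $2^s$, so we need a gain per coordinate $|A|/\|f_1\|_1^2>2$, where $f_1$ is the sum of the characters in $A$.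

A small $A$ may not suffice. Four affinely independent points of $\mathbb F_2^m$ give $|f_1|=|1+r_1+r_2+r_3|$ with independent signs $r_i$, which has the law of the modulus of a sum of four independent signs; its mean is $(2\cdot4+8\cdot2)/16=\frac32$, and the gain is $4/\frac94=\frac{16}9<2$. Eight points on a cubic do better.

**Proposition 10.** There is a set $E\subset\bigoplus_{n\ge1}\mathbb F_2$ that contains no $36$-cube and is not $\Lambda(2)$.

*Proof.* Let $A=\{(x,x^3):x\in\mathbb F_8\}\subset\mathbb F_8^2\cong\mathbb F_2^6$, so $|A|=8$.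

**Step 1. $A$ contains no $2$-dimensional affine subspace.** If $x\neq y$ and $u=x+y$, then $x^3+y^3=(x+y)(x^2+xy+y^2)=u(u^2+xy)$. So the sum $(x,x^3)+(y,y^3)$ determines $u=x+y\ne0$, then $xy$, and hence $\{x,y\}$. Therefore no four distinct $a,b,c,e\in A$ satisfy $a+b=c+e$.

**Step 2. The gain of $A$.** We compute $\|f_1\|_1$ exactly. Let $\mathrm{Tr}(z)=z+z^2+z^4$, the trace from $\mathbb F_8$ to $\mathbb F_2$. It is additive, $\mathrm{Tr}(z^2)=\mathrm{Tr}(z)$, and it is not identically $0$, being a polynomial of degree $4$. So $\sum_{x\in\mathbb F_8}(-1)^{\mathrm{Tr}(cx)}$ is $8$ for $c=0$ and $0$ otherwise, and the characters of $\mathbb F_8^2$ are $(x,y)\mapsto(-1)^{\mathrm{Tr}(\alpha x+\beta y)}$, one for each $(\alpha,\beta)\in\mathbb F_8^2$. On this dual group consider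
$$f_1(\alpha,\beta)=\sum_{x\in\mathbb F_8}(-1)^{\mathrm{Tr}(\alpha x+\beta x^3)},$$
which has spectrum $A$ and $\|f_1\|_2^2=8$. For $\beta=0$ it is $8$ at $\alpha=0$ and $0$ otherwise. Let $\beta\ne0$. Write the square as a double sum over $x$ and $x+u$. Since $(x+u)^3+x^3=x^2u+xu^2+u^3$,
$$f_1(\alpha,\beta)^2=\sum_u(-1)^{\mathrm{Tr}(\alpha u+\beta u^3)}\sum_x(-1)^{\mathrm{Tr}(\beta ux^2+\beta u^2x)} .$$
As $\mathrm{Tr}(z)=\mathrm{Tr}(z^4)$ and $x^8=x$, we have $\mathrm{Tr}(\beta ux^2)=\mathrm{Tr}((\beta u)^4x)$. So the inner sum is $8$ if $\beta^4u^4=\beta u^2$ and $0$ otherwise. This equation holds for $u=0$ and for the unique $u_0\ne0$ with $u_0^2=\beta^{-3}$ (squaring is a bijection of $\mathbb F_8$). Therefore $f_1(\alpha,\beta)^2=8(1\pm1)\in\{0,16\}$. By Parseval in $\alpha$, $\sum_\alpha f_1(\alpha,\beta)^2=8\cdot8=64$, so exactly four values of $\alpha$ give $|f_1|=4$. Summing over $\beta=0$ and the seven $\beta\neq0$,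
$$\|f_1\|_1=\tfrac1{64}(8+7\cdot4\cdot4)=\tfrac{15}8 .$$
The gain is $8/(15/8)^2=512/225>2$, as needed.

**Step 3. A linear map that kills no cube.** Let $s=\lceil7l/6\rceil$, $d=36$, and let $M:\mathbb F_2^{6l}\to\mathbb F_2^s$ be uniformly random. We bound the expected number of $d$-cubes in $A^l$ whose directions all lie in $\ker M$. A $d$-cube in $A^l\subset\mathbb F_2^{6l}$ is the image of an injective affine map $\mathbb F_2^d\to A^l$. In each of the $l$ coordinates this is an affine map $\mathbb F_2^d\to A$; its image is an affine subspace inside $A$, of dimension at most $1$ by Step 1. There are $8$ constant maps of this kind. A nonconstant one is given by a nonzero linear functional on $\mathbb F_2^d$ together with the ordered pair of distinct points of $A$ taken where the functional is $0$ and where it is $1$; there are $56(2^d-1)$ of those. Since $8+56(2^d-1)\le56\cdot2^d$, there are at most $(56\cdot2^d)^l$ maps into $A^l$. The directions $\chi_1,\dots,\chi_d$ of a cube are linearly independent, so their images under $M$ are independent and uniform, and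 $M$ kills all of them with probability $2^{-sd}$. The expected number is at most
$$(56\cdot2^d)^l\,2^{-sd}\le(56\cdot2^d\cdot2^{-7d/6})^l=(56\cdot2^{-d/6})^l=(56/64)^l<1 .$$
So we may fix $M$ that kills the direction space of no $d$-cube of $A^l$. A $d$-cube inside a set $E_{l,b}=\{x\in A^l:Mx=b\}$ would have all its directions in $\ker M$. So no $E_{l,b}$ contains a $d$-cube.

**Step 4. The norms.** By pigeonhole choose $b$ with $|E_{l,b}|\ge8^l2^{-s}\ge\frac12(2^{11/6})^l$; here $s\le\frac76l+1$ and $3-\frac76=\frac{11}6$. Let $f=f_1^{\otimes l}=\sum_{x\in A^l}\chi_x$, where $\chi_x$ is the character $x$ as a function on the dual group, and $F=\sum_{x\in E_{l,b}}\chi_x$. Lemma 7 with $p=2$ and $n=6l$ (the identification $\mathbb F_8^2\cong\mathbb F_2^6$ only renames the points of the dual group) gives $\|F\|_1\le\|f\|_1=(15/8)^l$. Also $\|F\|_2^2=|E_{l,b}|$, so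
$$\Big(\frac{\|F\|_2}{\|F\|_1}\Big)^2\ge\frac12\Big(\frac{2^{11/6}}{(15/8)^2}\Big)^l .$$
The base exceeds $1$: $(15/8)^{12}=(225/64)^6<3.516^6<43.47^2<1900<2048=2^{11}$. So the ratio tends to infinity.

**Step 5. Union.** Put $E_l=\{(1,x):x\in E_{l,b}\}\subset\mathbb F_2^{6l+1}$. A $36$-cube in $E_l$ would have directions with first coordinate $0$ and would project to a $36$-cube in $E_{l,b}$; so there is none. The elements of $E_l$ are nonzero, and distinct elements have nonzero sum, since $a+e=0$ means $a=e$ in characteristic $2$. By Lemma 9, $E=\bigcup_lE_l\subset\bigoplus_l\mathbb F_2^{6l+1}\cong\bigoplus_n\mathbb F_2$ contains no $36$-cube. Multiplying $F$ by the character of the first coordinate gives functions with spectrum $E_l\subset E$ and the same norms, so by Lemmas 5 and 6, $E$ is not $\Lambda(2)$. $\square$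

## 7. Unbounded exponent: spreading out $\log F$

Now let $\Gamma$ have unbounded exponent. Theorem 2 asks for a failure of $\Lambda(p)$ for every $p>0$, and for this the norm estimates of Section 5 give out at both ends. For $q<1$ the quasi-norm satisfies only $\|\sum g_j\|_q^q\le\sum\|g_j\|_q^q$, and (3) yields $\|F\|_q^q\le p^{s(1-q)}\|f\|_q^q$ in place of a contraction. And for exponents below $2$ there is no Parseval identity to give the lower bound.

The way around is to look at the distribution of $\log F$ for a positive function $F$. If $\|F\|_p\le c\|F\|_q$ with $q<p$, then $F$ is comparable to $\|F\|_p$ with probability bounded below, so $\log F$ sits in an interval of bounded length with probability bounded below (Lemma 12). Hence it suffices to show that $\log F$ is spread out. For a product $\prod K(\theta_i)$ this would be plain: the logarithm is a sum of $l$ independent terms. Our $F$ is an average of exponentially many translates of such a product, and its logarithm is no sum. The device is a flow on the torus that nearly preserves Haar measure and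 increases *all* the translates at once; positivity then lets the average grow with them. To treat all translates at once, the flow must commute with the translations.

### 7.1. The functions $F_l$ and their spectra

Let
$$K(\theta)=\big|1+\tfrac12e^{i\theta}\big|^2=\tfrac54+\cos\theta>0,\qquad \psi=\log K=2\sum_{n\ge1}\frac{(-1)^{n+1}}{n2^n}\cos n\theta ,$$
the series being $2\,\mathrm{Re}\log(1+\frac12e^{i\theta})$. Differentiating term by term,
$$|\psi'|\le2\sum_n2^{-n}=2,\qquad|\psi''|\le2\sum_nn2^{-n}=4 .$$
Let $v(\theta)=-\sin3\theta$. It has period $2\pi/3$, which will give the commutation, and it is correlated with $\psi'$. With $\mathbf E$ the mean over the circle,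
$$\mathbf E[v\psi']=\mathbf E\Big[\sin3\theta\cdot2\sum_n(-1)^{n+1}2^{-n}\sin n\theta\Big]=2\cdot\tfrac18\cdot\tfrac12=\tfrac18 .$$

Let $\delta=\frac1{3000}$, choose $\varepsilon$ as in (4) for $p=3$, and let $M=M_l$, $s=\lceil\delta l\rceil$ be as in Lemma 8 with $p=3$. On $\mathbb T^l=(\mathbb R/2\pi\mathbb Z)^l$ with Haar probability $P$, let $H=\{M^Tt:t\in\mathbb F_3^s\}$ and
$$F_l(\theta)=3^{-s}\sum_{t\in\mathbb F_3^s}\ \prod_{i=1}^lK\Big(\theta_i+\frac{2\pi}3(M^Tt)_i\Big)>0 . \tag{5}$$
Since $K(\theta)=\frac54+\frac12e^{i\theta}+\frac12e^{-i\theta}$, the product for $t$ is $\sum_{x\in\{-1,0,1\}^l}c_xe^{ix\cdot\theta}e^{2\pi i\,x\cdot M^Tt/3}$ with all $c_x>0$. Averaging over $t$ keeps exactly the $x$ with $Mx\equiv0$. So the spectrum of $F_l$ is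
$$C_l=\{x\in\{-1,0,1\}^l:Mx\equiv0\bmod3\}\subset\mathbb Z^l .$$

### 7.2. Cubes in the spectra

Let $E_l'=\{(1,x):x\in C_l\}\subset\mathbb Z^{l+1}$, and let $\chi_0,\dots,\chi_d$ generate a $d$-cube in $E'_l$. The first coordinates of $\chi_1,\dots,\chi_d$ vanish. In any other coordinate let the entries be $a_0,\dots,a_d$. The difference between the maximum and the minimum of $a_0+\sum\varepsilon_ia_i$ is $\sum_{i\ge1}|a_i|$: take all positive $a_i$ for the one, all negative for the other. All values lie in $\{-1,0,1\}$, so $\sum_{i\ge1}|a_i|\le2$. Hence at most two of $\chi_1,\dots,\chi_d$ are nonzero in this coordinate, and their entries lie in $\{-2,\dots,2\}$, where nonzero means nonzero mod $3$. So $\chi_i$ has the same support mod $3$ as over $\mathbb Z$. As a nonzero difference of elements of $E'_l$ it gives, mod $3$ and without its first coordinate, a nonzero element of $\ker M$, of weight $>\varepsilon l$. Counting pairs (direction, coordinate in its support), $d\,\varepsilon l<2l$, so $d<2/\varepsilon$.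

Elements of $E_l'$ are nonzero, and the sum of two of them has first coordinate $2\ne0$. By Lemma 9,
$$E^\infty=\bigcup_lE'_l\subset\bigoplus_l\mathbb Z^{l+1}=\mathbb Z^{(\infty)}$$
has no $d$-cube for $d\ge d_0:=\max(2,\lceil2/\varepsilon\rceil)$. The entries of elements of $E^\infty$ lie in $\{-1,0,1\}$.

### 7.3. Anticoncentration of $\log F_l$

**Lemma 11.** For each $m>0$, $\ \sup_{|I|\le m}P(\log F_l\in I)\to0$ as $l\to\infty$, the supremum being over intervals $I$ of length at most $m$.

*Proof.* For $0\le\tau<\frac13$ let $S_\tau(\theta)=\theta+\tau v(\theta)=\theta-\tau\sin3\theta$. Its derivative $1-3\tau\cos3\theta$ is positive and $S_\tau(\theta+2\pi)=S_\tau(\theta)+2\pi$, so it is a diffeomorphism of the circle. As $v$ has period $2\pi/3$, $S_\tau$ commutes with rotation by $2\pi/3$. Apply $S_\tau$ coordinatewise on $\mathbb T^l$.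

**Step 1. The flow nearly preserves $P$.** In one coordinate, the law of $S_\tau\theta$ has density $p_\tau$ with respect to Haar measure, where $p_\tau(S_\tau\theta)=(1-3\tau\cos3\theta)^{-1}$ by the change of variables formula. So
$$\int p_\tau^2=\mathbf E[p_\tau(S_\tau\theta)]=\mathbf E\big[(1-3\tau\cos3\theta)^{-1}\big]=(1-9\tau^2)^{-1/2},$$
by the standard integral $\mathbf E[(1-a\cos\theta)^{-1}]=(1-a^2)^{-1/2}$ for $|a|<1$. On $\mathbb T^l$ the density is $p_\tau^{\otimes l}$, and $\|p_\tau^{\otimes l}-1\|_{L^2}^2=(\int p_\tau^2)^l-1$. Hence for every measurable $A$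
$$|P(S_\tau\theta\in A)-P(A)|\le\|p_\tau^{\otimes l}-1\|_{L^2}=\big((1-9\tau^2)^{-l/2}-1\big)^{1/2}. \tag{6}$$
For small $\tau$ this is of order $\tau\sqrt l$.

**Step 2. All translates have a positive drift, with high probability.** For $h\in H$ put $\varphi=\theta+\frac{2\pi}3h$, which is uniform on $\mathbb T^l$. Let $D$ be the event that $\sum_iv(\varphi_i)\psi'(\varphi_i)<l/16$ for some $h\in H$. For fixed $h$ the summands are independent and identically distributed, with values in $[-2,2]$ and mean $\frac18$. Hoeffding's inequality, $P(\sum X_i\le\mathbf E\sum X_i-t)\le e^{-2t^2/(l(b-a)^2)}$ for independent $X_i\in[a,b]$, with $t=l/16$ and $b-a=4$, gives $e^{-l/2048}$. There are at most $3^s\le3\cdot3^{l/3000}$ elements $h$, so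
$$P(D)\le3^se^{-l/2048}\le3\exp\Big(-\Big(\frac1{2048}-\frac{\ln3}{3000}\Big)l\Big)\to0,$$
because $\frac{\ln3}{3000}<0.00037<0.00048<\frac1{2048}$.

**Step 3. Off $D$, the flow increases $F_l$ exponentially.** Let $0\le\tau<\tau'\le\frac1{128}$. We have $\frac d{d\sigma}\psi(\varphi_i+\sigma v(\varphi_i))=v(\varphi_i)\psi'(\varphi_i+\sigma v(\varphi_i))$, and by $|v|\le1$, $|\psi''|\le4$ this differs from $v(\varphi_i)\psi'(\varphi_i)$ by at most $4\sigma$. Integrating over $\sigma\in[\tau,\tau']$ and summing over $i$, off $D$ we get for *all* $h\in H$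
$$\sum_i\big[\psi(S_{\tau'}\varphi_i)-\psi(S_\tau\varphi_i)\big]\ge(\tau'-\tau)\Big(\frac l{16}-4l\tau'\Big)\ge(\tau'-\tau)\frac l{32}.$$
Because $S_\tau$ commutes with rotation by $2\pi/3$, $S_\tau\varphi=S_\tau\theta+\frac{2\pi}3h$. So $e^{\sum_i\psi(S_\tau\varphi_i)}$ is exactly the product in (5) belonging to $h=M^Tt$, evaluated at $S_\tau\theta$. Every term of $F_l$ is positive and grows by at least the factor $e^{(\tau'-\tau)l/32}$. Off $D$, therefore,
$$F_l(S_{\tau'}\theta)\ge e^{(\tau'-\tau)l/32}\,F_l(S_\tau\theta). \tag{7}$$

**Step 4. Disjoint copies of the event.** The displacement of $\log F_l$ in (7) has size $\tau l$, the cost in (6) has size $\tau\sqrt l$; the scale $\tau\sim l^{-3/4}$ makes the first large and the second small. Fix $N$ and let $\tau_k=kl^{-3/4}$ for $k=1,\dots,N$. Let $|I|\le m$, $A=\{\log F_l\in I\}$ and $A_k=\{S_{\tau_k}\theta\in A\}$. For $l$ large (depending on $N$ and $m$ only), $\tau_N\le\frac1{128}$ and $l^{1/4}/32>m$. By (7), off $D$ the numbers $\log F_l(S_{\tau_k}\theta)$, $k=1,\dots,N$, differ pairwise by at least $l^{1/4}/32>m$,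 so at most one of them is in $I$. Thus the sets $A_k\setminus D$ are pairwise disjoint, and $\sum_kP(A_k)\le1+N\,P(D)$. By (6), $P(A_k)\ge P(A)-\eta_l$ with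
$$\eta_l=\big((1-9N^2l^{-3/2})^{-l/2}-1\big)^{1/2}\to0 .$$
Hence $P(A)\le\frac1N+P(D)+\eta_l$, uniformly in $I$. Let $l\to\infty$, then $N\to\infty$. $\square$

### 7.4. From anticoncentration to norm ratios

**Lemma 12.** For all $0<q<p$, $\ \|F_l\|_p/\|F_l\|_q\to\infty$ as $l\to\infty$.

*Proof.* Otherwise there is $c$ with $\|F_l\|_p\le c\|F_l\|_q$ for infinitely many $l$. For such $l$ put $g=F_l/\|F_l\|_p$, so $\|g\|_p=1$ and $\int g^q\ge c^{-q}$. With $u=c^{-1}2^{-1/q}$, the part of $\int g^q$ where $g\le u$ is at most $u^q=\frac12c^{-q}$, so $\int g^q1_{\{g>u\}}\ge\frac12c^{-q}$. By Hölder the left side is at most $\|g\|_p^q\,P(g>u)^{1-q/p}$, so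
$$P(g>u)\ge\alpha:=\big(\tfrac12c^{-q}\big)^{p/(p-q)} .$$
With $U=(2/\alpha)^{1/p}$, Markov's inequality gives $P(g>U)\le U^{-p}=\alpha/2$. So $P(u<g\le U)\ge\alpha/2$. That is, $\log F_l$ lies in an interval of the fixed length $\log(U/u)$ with probability at least $\alpha/2$, for infinitely many $l$. This contradicts Lemma 11. $\square$

### 7.5. Transfer to $\Gamma$ and proof of Theorem 2

It remains to copy $E^\infty\subset\mathbb Z^{(\infty)}$ into $\Gamma$. The unit vectors go to elements $\gamma_j\in\Gamma$ that satisfy no relation with small coefficients. In $\Gamma=\mathbb Z$ rapidly increasing positive integers would serve: if $\gamma_j>T_j\sum_{i<j}\gamma_i$, then $n_j\gamma_j+\sum_{i<j}n_i\gamma_i\ne0$ whenever $n_j\ne0$ and all $|n_i|\le T_j$.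

**Step 1. How independent the characters must be.** We find $T(l)$ such that norms of $F_l$ under any measure without nonzero frequencies up to $T(l)$ are nearly the Haar norms. Fix $l$. For $1\le k\le2l$ the function $F_l^{1/k}$ is continuous and positive; let $m_k=\int F_l^{1/k}\,dP>0$ and choose $\eta_k>0$ with $2^{-1/k}m_k\le m_k-2\eta_k$ and $m_k+2\eta_k\le2^{1/k}m_k$. By the Weierstrass theorem there are trigonometric polynomials $R_k$ with $|F_l^{1/k}-R_k|\le\eta_k$ on $\mathbb T^l$. Let $T(l)\ge4$ be an integer such that all frequencies $n$ of all these $R_k$ have $\|n\|_\infty\le T(l)$. If $\nu$ is a probability measure on $\mathbb T^l$ with $\hat\nu(n)=0$ for all $0<\|n\|_\infty\le T(l)$, then $\int R_k\,d\nu=\int R_k\,dP$, so $|\int F_l^{1/k}\,d\nu-m_k|\le2\eta_k$. Raising to the power $k$,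
$$\tfrac12\|F_l\|_{1/k}\le\|F_l\|_{L^{1/k}(\nu)}\le2\|F_l\|_{1/k},\qquad1\le k\le2l. \tag{8}$$

**Step 2. Choice of $\gamma_j$.** Enumerate the coordinates of $\bigoplus_l\mathbb Z^{l+1}$ as $j=1,2,\dots$, block after block, and put $T_j=T(l)$ for $j$ in block $l$. We choose $\gamma_1,\gamma_2,\ldots\in\Gamma$ inductively with
$$n_j\gamma_j+\sum_{i<j}n_i\gamma_i\ne0\quad\text{whenever }1\le|n_j|\le T_j,\ |n_i|\le T_j\ (i<j). \tag{9}$$
Let $B=\{\sum_{i<j}n_i\gamma_i:|n_i|\le T_j\}$, a finite symmetric set ($B=\{0\}$ for $j=1$), $T=T_j$ and $N_0=|B|T+1$. Take $g\in\Gamma$ of order at least $TN_0$ or infinite; it exists, since otherwise $(TN_0)!$ would annihilate $\Gamma$, which is not of bounded exponent. For given $1\le n\le T$ and $b\in B$, at most one $k\in\{1,\dots,N_0\}$ satisfies $nkg=b$, since two solutions $k\ne k'$ would give $n(k-k')g=0$ with $0<|n(k-k')|<TN_0$. So at most $|B|T<N_0$ values of $k$ are bad, and by symmetry of $B$ these include every $k$ for which some $n$ with $1\le|n|\le T$ has $nkg\in B$. Any other $k$ gives an admissible $\gamma_j=kg$.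

Let $\pi:\mathbb Z^{(\infty)}\to\Gamma$ be the homomorphism with $\pi(e_j)=\gamma_j$, and let $E=\pi(E^\infty)$. If $\pi(n)=0$ and $\|n\|_\infty\le4$, then $n=0$: otherwise apply (9) at the largest index $j$ with $n_j\ne0$, using $T_j\ge4$.

**Step 3. No large cubes in $E$.** We lift cubes from $E$ to $E^\infty$. Let $(\pi(x_\epsilon))_{\epsilon\in\{0,1\}^d}$, with $x_\epsilon\in E^\infty$, be the vertices of a $d$-cube in $E$, $d\ge2$, indexed in the natural way. For each $2$-face, with $\epsilon_i=\epsilon_j=0$ and $i\ne j$, the vector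
$$x_\epsilon+x_{\epsilon+e_i+e_j}-x_{\epsilon+e_i}-x_{\epsilon+e_j}$$
(here $e_i,e_j$ are unit vectors of $\{0,1\}^d$) lies in $\ker\pi$ and has entries of modulus at most $4$, so it vanishes. Hence $x_{\epsilon+e_i}-x_\epsilon$ does not change when another index $\epsilon_j$ is switched; it is a vector $y_i$ independent of $\epsilon$, and $x_\epsilon=x_0+\sum_i\epsilon_iy_i$. The $x_\epsilon$ are distinct because their images are. So they form a $d$-cube in $E^\infty$, and $d<d_0$ by Section 7.2.

**Step 4. $E$ is not $\Lambda(p)$.** Let $\gamma_{(l)}$ be the character attached to the first coordinate of block $l$, and let $\nu_l$ be the law on $\mathbb T^l$ of $(\arg\gamma_j)_j$ under Haar measure of $G$, where $j$ runs through the remaining $l$ coordinates of block $l$. The Fourier coefficient $\hat\nu_l(n)$ is the integral over $G$ of the character $-\sum n_j\gamma_j$, which is $0$ unless $\sum n_j\gamma_j=0$. If $0<\|n\|_\infty\le T(l)$, then (9) at the largest index with $n_j\ne0$, where $T_j=T(l)$, excludes this. So $\hat\nu_l(n)=0$ for $0<\|n\|_\infty\le T(l)$,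 and (8) holds for $\nu_l$. The function
$$f_l=\gamma_{(l)}\cdot F_l\big((\arg\gamma_j)_j\big)$$
on $G$ has its spectrum in $\pi(E'_l)\subset E$, since the frequency $x\in C_l$ of $F_l$ contributes the character $\gamma_{(l)}+\sum x_j\gamma_j=\pi(1,x)$. Moreover $\|f_l\|_{L^r(G)}=\|F_l\|_{L^r(\nu_l)}$ for all $r>0$. So for each $k\ge1$ and all $l\ge k$, (8) for the exponents $1/k$ and $1/(2k)$ gives
$$\frac{\|f_l\|_{1/k}}{\|f_l\|_{1/(2k)}}\ge\frac14\,\frac{\|F_l\|_{1/k}}{\|F_l\|_{1/(2k)}}\longrightarrow\infty\qquad(l\to\infty)$$
by Lemma 12. By Lemma 5 with $r=1/(2k)$, $E$ is not $\Lambda(1/k)$, for any $k\ge1$. If $E$ were $\Lambda(p)$ for some $p>0$, then Lemma 5 would make it $\Lambda(1/k)$ for any $k$ with $1/k<p$. So $E$ is not $\Lambda(p)$ for any $p>0$, and Theorem 2 is proved. $\blacksquare$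

## 8. Every infinite dual group: proof of Theorem 3

Let $\Gamma$ be infinite. If $\Gamma$ is not of bounded exponent, the set of Theorem 2 has no parallelepipeds of arbitrarily large dimension and is, in particular, not $\Lambda(2)$.

If $\Gamma$ is of bounded exponent, it is a direct sum of cyclic groups, by the Prüfer–Baer theorem (see Fuchs, *Infinite Abelian Groups*). We may take the summands nontrivial. Their orders are bounded, so there are infinitely many of them and only finitely many orders, and some prime $p$ divides the orders of infinitely many. Each of these summands contains a copy of $\mathbb F_p$, so $\Gamma$ contains a subgroup isomorphic to $\bigoplus_{n\ge1}\mathbb F_p$. By Lemma 6 a counterexample in the subgroup is one in $\Gamma$. For odd $p$ it is provided by Theorem 1, for $p=2$ by Proposition 10.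

If $\Gamma$ is finite, the functions with spectrum in a given $E$ form a finite-dimensional space, on which all the quasi-norms $\|\cdot\|_q$ are equivalent. So every subset of $\Gamma$ is $\Lambda(2)$ and the implication "no parallelepipeds of arbitrarily large dimension $\Rightarrow\Lambda(2)$" holds; by the first part it fails for every infinite $\Gamma$. $\blacksquare$
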